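\title{Three-sided assignment games without stable sets}

\begin{abstract}
We construct a three-sided assignment game, with 19 agents in each sector and a nonempty core, that has no von Neumann--Morgenstern stable set. The construction extends to markets with $m$ sectors for every $m\ge 3$ and all sector sizes at least 19. Since two-sided assignment games always have stable sets, existence is guaranteed for all $m$-sided markets exactly when $m=2$. The proof finds three families of imputations that dominate one another cyclically while one payoff rises strictly in a half-open interval, and uses the core to remove every other dominator.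
\end{abstract}

\section{The question and the results}\label{sec:intro}

\subsection*{Assignment games}
Let $m\ge 2$. An \emph{$m$-sided assignment market} consists of pairwise disjoint finite nonempty sets of agents $M_1,\dots,M_m$, the \emph{sectors}, and a value $v(t)\ge 0$ for every \emph{tuple} $t$, that is, for every set of $m$ agents with one agent in each sector. We list the members of a tuple in the order of the sectors, and for $m=3$ we say \emph{triplet}. Let $N=M_1\cup\dots\cup M_m$. A \emph{matching} in a coalition $S\subseteq N$ is a set of pairwise disjoint tuples contained in $S$. The \emph{assignment game} of the market gives each coalition the worth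
\[
w(S)=\max\Big\{\sum_{t\in\mu}v(t)\;:\;\mu\text{ a matching in }S\Big\},
\]
where the empty matching has value $0$. Thus $w(\{g\})=0$ for every agent $g$, and $w(t)=v(t)$ when a tuple $t$ is viewed as a coalition.

For $x\in\mathbb R^N$ we write $x(g)$ for the payoff of the agent $g$ and $x(S)=\sum_{g\in S}x(g)$. The \emph{imputations} are the ways of sharing the worth of the whole market:
\[
I=\{x\in\mathbb R^N:\ x\ge 0,\ x(N)=w(N)\}.
\]
For $x,y\in I$ and a nonempty coalition $S$, we say that $x$ \emph{dominates $y$ via $S$} if $x(g)>y(g)$ for all $g\in S$ and $x(S)\le w(S)$: every member of $S$ prefers $x$, and $S$ can afford its part of $x$ without outside help. We say that $x$ \emph{dominates} $y$ if it does so via some coalition. A set $V\subseteq I$ is \emph{internally stable} if no element of $V$ dominates an element of $V$, and \emph{externally stable} if every imputation outside $V$ is dominated by an element of $V$. A (von Neumann--Morgenstern) \emph{stable set} is a set with both properties.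

The \emph{core} is the set of imputations $x$ with $x(S)\ge w(S)$ for all $S$. A core element $x$ is never dominated, for domination by $y$ via $S$ would give $y(S)>x(S)\ge w(S)\ge y(S)$. By external stability, then,
\begin{equation}\label{eq:core-in-V}
\text{every stable set contains the core.}
\end{equation}

\subsection*{What one might expect}
In a market with one agent per sector only the coalition $N$ has positive worth, domination via $N$ is impossible because $x(N)=y(N)$, and so $I$ itself is stable. For two sectors the answer is complete: every two-sided assignment game has a stable set, by a theorem of N\'u\~nez and Rafels \cite{NR}. For three sectors the question, posed in \cite{UB}, is the following.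

\begin{quote}
\emph{Does every three-sided assignment game have a stable set?}
\end{quote}

There are reasons to guess that it does. Domination in an assignment game always goes through a single tuple (Lemma~\ref{lem:tuple}), so the relation is as local for triplets as it is for pairs. One may also suspect that any obstruction should come from an empty core, which is easy to produce with three sectors. Take $M_s=\{g_s,h_s\}$ for $s=1,2,3$, give the value $1$ to $(h_1,g_2,g_3)$, $(g_1,h_2,g_3)$, $(g_1,g_2,h_3)$ and the value $0$ to all other triplets. Any two of the three triplets meet, so $w(N)=1$; a core element would give them the total $3$, while each agent is counted at most twice in this total, so that it is at most $2x(N)=2$.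

Both guesses are wrong. The answer is negative, and the counterexample has a large core, which is in fact the main tool of the proof.

\begin{theorem}\label{thm:three}
There is a three-sided assignment game with 19 agents in each sector and a nonempty core that has no stable set.
\end{theorem}

\begin{theorem}\label{thm:m}
For every $m\ge3$ and all $n_1,\dots,n_m\ge 19$ there is an $m$-sided assignment game with sectors of sizes $n_1,\dots,n_m$ that has no stable set.
\end{theorem}

Together with the result of \cite{NR}, which we use nowhere else, Theorem~\ref{thm:m} gives: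

\begin{corollary}\label{cor:iff}
Let $m\ge 2$. Every $m$-sided assignment game has a stable set if and only if $m=2$.
\end{corollary}

The idea follows Lucas's ten-person game: build three families of imputations that dominate one another cyclically with a strictly increasing parameter in a half-open interval, and use the core to eliminate every other possible dominator. Section~\ref{sec:sieve} shows how the core restricts a stable set, and Section~\ref{sec:spiral} isolates the cyclic structure; both are valid for every $m$. Sections~\ref{sec:market} and~\ref{sec:proof} define the three-sided market and prove Theorem~\ref{thm:three}. Section~\ref{sec:m} lifts the construction to $m$ sectors.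

\section{The core as a sieve}\label{sec:sieve}

By \eqref{eq:core-in-V} and internal stability, no element of a stable set is dominated by a core element. A rich core therefore tells us much about where a stable set can lie. This section turns that observation into two tools.

\begin{lemma}\label{lem:tuple}
If $x,y\in I$ and $x$ dominates $y$, then $x$ dominates $y$ via a tuple $t$ with $v(t)>0$.
\end{lemma}

\begin{proof}
Let $x$ dominate $y$ via $S$, and let $\mu$ be an optimal matching in $S$ from which the tuples of value $0$ have been deleted. Since $w(S)\ge x(S)>y(S)\ge 0$, the matching $\mu$ is not empty. From $\sum_{t\in\mu}x(t)\le x(S)\le w(S)=\sum_{t\in\mu}v(t)$ we get a tuple $t\in\mu$ with $x(t)\le v(t)=w(t)$, and $x>y$ on $t\subseteq S$.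
\end{proof}

Fix a nonempty matching $\mu$ in $N$, whose tuples we call \emph{diagonal}; the other tuples of positive value are \emph{off-diagonal}. Put
\begin{align*}
B&=\{x\ge0:\ x(T)=v(T)\text{ for }T\in\mu,\ x(g)=0\text{ for }g\text{ not covered by }\mu\},\\
C&=\{x\in B:\ x(t)\ge v(t)\text{ for every off-diagonal }t\}.
\end{align*}
The set $B$ is a product of simplices, one for each diagonal tuple, and $C$ is a convex subset of it. Every $x\in C$ satisfies $x(t)\ge v(t)$ for \emph{all} tuples $t$. A point $x$ is \emph{tight} at $t$ if $x(t)=v(t)$. We call $\mu$ \emph{free} if the inequalities that define $C$ impose no restriction on any single diagonal tuple: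
\begin{equation}\label{eq:free}
\begin{array}{l}
\text{for every $T\in\mu$ and every $y\in\mathbb R^T$ with $y\ge0$ and $y(T)=v(T)$,}\\
\text{some $z\in C$ agrees with $y$ on $T$.}
\end{array}
\end{equation}

\begin{proposition}\label{prop:sandwich}
Let $\mu$ be free. Then $B\subseteq I$, and $C$ is the core and is nonempty. Every internally stable set $V$ with $C\subseteq V$, in particular every stable set, is contained in $B$, and none of its elements is dominated by an element of $C$.
\end{proposition}

\begin{proof}
The set $C$ is nonempty by \eqref{eq:free}. Let $x\in C$, let $S$ be a coalition and $\nu$ an optimal matching in $S$. Then $x(S)\ge\sum_{t\in\nu}x(t)\ge\sum_{t\in\nu}v(t)=w(S)$. For $S=N$ this gives $\sum_{T\in\mu}v(T)=x(N)\ge w(N)$, so $\mu$ is optimal, $w(N)=\sum_{T\in\mu}v(T)$ and $B\subseteq I$; and $C$ lies in the core.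

Next, an imputation $x$ with $x(T)\ge v(T)$ for all $T\in\mu$ lies in $B$, because equality must hold throughout $\sum_{T}v(T)\le\sum_Tx(T)\le x(N)=\sum_T v(T)$. Hence the core lies in $B$, and so in $C$; and every $x\in I\setminus B$ has $x(T)<v(T)$ for some diagonal $T$. For such $x$ and $T$ put $y(g)=x(g)+(v(T)-x(T))/m$ for $g\in T$. Then $y\ge 0$ and $y(T)=v(T)$, and the point $z\in C$ given by \eqref{eq:free} dominates $x$ via $T$. So every imputation outside $B$ is dominated by an element of $C$. If $V\supseteq C$ is internally stable, no element of $V$ is so dominated, and $V\subseteq B$.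
\end{proof}

Inside $B$ the domination relation is much thinner than in $I$, and the next example shows what a single off-diagonal triplet does to it.

\begin{example}\label{ex:one}
Let $m=3$, let $\mu$ consist of three triplets of value $100$ that cover all nine agents, and let there be one off-diagonal triplet $t$, with one member in each diagonal triplet and with $0<v(t)\le200$. The matching $\mu$ is free: whatever happens on $T$, the two members of $t$ outside $T$ may receive $100$ each. Within $B$, domination can only be via $t$, since all points of $B$ have the same sum on a diagonal triplet. A point $x\in B$ is safe from all of $B$ in two cases: if $x(t)\ge v(t)$, because a dominator would exceed $v(t)$; and if some member of $t$ receives $100$, because no point of $B$ pays an agent more. In the remaining case, $x(t)<v(t)$ and $x<100$ on $t$, the segment from $x|_t$ to $(100,100,100)$ contains a point with sum $v(t)$ that exceeds $x$ in each coordinate; it extends to a point of $C$ that dominates $x$. So the unique stable set is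
\[
V=\{x\in B:\ x(t)\ge v(t)\text{ or }x(g)=100\text{ for some }g\in t\}.
\]
Read as an implication, the triplet $t=(g_1,g_2,g_3)$ is a rule that elements of $V$ obey. If $v(t)=100$, then $x(g_2)=x(g_3)=0$ forces $x(g_1)=100$. If $v(t)=200$, then $x(g_3)=0$ and $x(g_1)<100$ force $x(g_2)=100$; but when $x(g_1)=100$ the rule is switched off.
\end{example}

When there are many off-diagonal tuples, the dominating point must satisfy all the core inequalities, and one has to exhibit it. A single core point will often not do: to force $x(g_1)=100$ by a triplet of value $100$ we must beat a payoff $x(g_1)$ arbitrarily close to $100$ while paying something positive to the other two members. A segment of core points does this.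

\begin{lemma}[Forcing]\label{lem:force}
Let $\mu$ be free, and let $x\in I$ be dominated by no element of $C$. Let $t$ be a tuple, let $Z^*,Z\in C$ be tight at $t$, and let $g\in t$. Suppose that every $h\in t\setminus\{g\}$ satisfies $x(h)<Z^*(h)$ or $x(h)=0<Z(h)$. Then $x(g)\ge Z^*(g)$.
\end{lemma}

\begin{proof}
Suppose $x(g)<Z^*(g)$. For $0<\varepsilon<1$ the point $z=(1-\varepsilon)Z^*+\varepsilon Z$ lies in $C$ and is tight at $t$. If $x(h)<Z^*(h)$, then $x(h)<z(h)$ for small $\varepsilon$; if $x(h)=0<Z(h)$, then $z(h)\ge\varepsilon Z(h)>x(h)$. So $z$ dominates $x$ via $t$ for small $\varepsilon$, a contradiction.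
\end{proof}

\section{Spirals of domination}\label{sec:spiral}

The definition of a stable set makes sense for any set $\Omega$ with a binary relation ``dominates''. The smallest obstruction is a cycle of three points $p_0,p_1,p_2$, with indices in $\mathbb Z_3$, in which $p_{i+1}$ dominates $p_i$ and nothing else happens. An internally stable set has at most one point; the empty set dominates nothing, and $\{p_i\}$ does not dominate $p_{i+1}$. So there is no stable set.

In a game we cannot isolate three points in this way. If $x$ dominates $y$ via $S$, then $S\neq N$, and moving a small amount from a member of $S$ to an outsider gives another dominator; a dominated imputation has a continuum of dominators. We therefore look for a continuous version of the cycle. Let $\Omega=\mathbb Z_3\times[0,1)$, and let $(i+1,\sigma)$ dominate $(i,\tau)$ exactly when $\sigma>\tau$. This relation has no cycles at all, but it has infinite spirals that turn around the three segments and climb toward the missing height $1$. The next lemma shows that it has no stable set (take $P_i=\{i\}\times[0,1)$, $\gamma(i,\tau)=\tau$ and $e_i(\tau)=(i,\tau)$),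 in the generality that we need: the sets $P_i$ may be large, other dominations may be present, and the height may take values in an ordered set.

\begin{lemma}[Spiral]\label{lem:spiral}
Let $\Omega$ be a set with a domination relation and let $V\subseteq\Omega$ be internally stable. Let $\Delta$ be a nonempty set with a transitive relation $<$ such that for every $\tau\in\Delta$ there is $\sigma\in\Delta$ with $\tau<\sigma$. Let $P_i\subseteq\Omega$ for $i\in\mathbb Z_3$, let $\gamma\colon P_0\cup P_1\cup P_2\to\Delta$, and let $e_i(\tau)\in P_i$ satisfy $\gamma(e_i(\tau))=\tau$ for all $i$ and $\tau$. Assume: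
\begin{itemize}
\item[(S1)] if $x\in P_{i+1}$, $y\in P_i$ and $\gamma(y)<\gamma(x)$, then $x$ dominates $y$;
\item[(S2)] if $x\in V$ dominates $e_i(\tau)$, then $x\in P_{i+1}$ and $\tau<\gamma(x)$.
\end{itemize}
Then some point $e_i(\tau)$ lies outside $V$ and is dominated by no element of $V$. In particular $V$ is not stable.
\end{lemma}

\begin{proof}
Suppose that every $e_i(\tau)$ outside $V$ is dominated by an element of $V$. We first show that $V\cap P_i=\emptyset$ for all $i$. Let $y\in V\cap P_i$ and $\tau=\gamma(y)$; see Figure~\ref{fig:spiral}.

(a) No $x\in V\cap P_{i+1}$ has $\tau<\gamma(x)$, by (S1) and internal stability.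

(b) If $\tau<\rho$, then $e_i(\rho)\in V$. Otherwise some $x\in V$ dominates it, and (S2) gives $x\in P_{i+1}$ and $\tau<\rho<\gamma(x)$, against (a).

(c) Choose $\sigma$ with $\tau<\sigma$. By (a), $e_{i+1}(\sigma)\notin V$, so by (S2) there is $z\in V\cap P_{i+2}$ with $\sigma<\gamma(z)$. Choose $\rho$ with $\gamma(z)<\rho$. Then $\tau<\rho$, so $e_i(\rho)\in V$ by (b). Since $i=(i+2)+1$ in $\mathbb Z_3$, (S1) says that $e_i(\rho)$ dominates $z$, which contradicts internal stability.

Thus $V$ misses every $P_i$. Take any $\tau\in\Delta$. Then $e_0(\tau)\notin V$, so some $x\in V$ dominates it, and $x\in V\cap P_1=\emptyset$ by (S2), a contradiction.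
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[>=stealth]
\draw[dotted] (-1,3.5)--(6,3.5);
\draw (0,0)--(0,3.4);
\draw (2.5,0)--(2.5,0.5);
\draw[dashed] (2.5,0.5)--(2.5,3.4);
\draw (5,0)--(5,3.4);
\node[below] at (0,0) {$P_i$};
\node[below] at (2.5,0) {$P_{i+1}$};
\node[below] at (5,0) {$P_{i+2}$};
\draw[->,shorten >=3pt] (2.5,1.2)--(0,0.5);
\draw[->,shorten >=3pt] (5,1.9)--(2.5,1.2);
\draw[->,very thick,shorten >=3pt] (0,2.9)--(5,1.9);
\fill (0,0.5) circle (2.2pt) node[left=2pt] {$y$};
\draw[fill=white] (2.5,1.2) circle (2.2pt) node[below right] {$e_{i+1}(\sigma)$};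
\fill (5,1.9) circle (2.2pt) node[right=2pt] {$z$};
\fill (0,2.9) circle (2.2pt) node[left=2pt] {$e_i(\rho)$};
\end{tikzpicture}
\caption{One turn of the spiral. Height increases upward and never reaches the dotted line; an arrow points from a dominating to a dominated point. If $y\in V$, the dashed part of $P_{i+1}$ lies outside $V$, the filled points lie in $V$, and the thick arrow violates internal stability.}\label{fig:spiral}
\end{figure}

Two features of the model $\mathbb Z_3\times[0,1)$ are needed. On $\mathbb Z_3\times[0,1]$ the three points $(i,1)$ form a stable set: none dominates another, and $(i+1,1)$ dominates every $(i,\tau)$ with $\tau<1$. On $\mathbb Z_2\times[0,1)$ the segment $\{0\}\times[0,1)$ is a stable set.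

To realize a spiral in a market, (S1) is the easy part: one triplet for each $i$ suffices. The work lies in (S2), which asks that the dominators of $e_i(\tau)$ that survive the core have an exact shape. This is the purpose of most of the agents below.

\section{The market and its core}\label{sec:market}

The market $\Gamma$ has three \emph{blocks}, indexed by $i\in\mathbb Z_3$, and one central triplet. Agents are named by a letter, which with the subscript identifies the diagonal triplet, and a superscript, which is the sector. The $19$ diagonal triplets, each of value $100$, are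
\[
T^c=(c^1,c^2,c^3),\qquad T^\lambda_i=(\lambda_i^1,\lambda_i^2,\lambda_i^3)\quad\text{for }\lambda\in\{a,b,k,\ell,q,r\},\ i\in\mathbb Z_3.
\]
They partition the $57$ agents, $19$ in each sector, and form the matching $\mu$. We call $\lambda\in\{c,a,b,k,\ell,q,r\}$ the \emph{type} of the triplet, and two agents in one diagonal triplet are \emph{partners}. The $24$ off-diagonal triplets are listed in Table~\ref{tab:market}; all other triplets have value $0$.

\begin{table}[ht]
\centering
\begin{tabular}{lr|lr}
\hline
triplet & value & triplet & value\\
\hline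
$D_i=(a_i^1,b_i^2,c^3)$ & 101 & $R_i=(b_i^1,r_i^2,q_i^3)$ & 200\\
$K_i=(k_i^1,a_i^2,c^3)$ & 113 & $A_i=(a_i^1,k_i^2,r_i^3)$ & 100\\
$L_i=(\ell_i^1,b_i^2,c^3)$ & 111 & $F_i=(b_{i+1}^1,k_i^2,r_i^3)$ & 100\\
$Q_i=(q_i^1,k_i^2,\ell_i^3)$ & 100 & $H_i=(r_i^1,a_{i+1}^2,\ell_i^3)$ & 1\\
\hline
\end{tabular}
\caption{The off-diagonal triplets of $\Gamma$, for $i\in\mathbb Z_3$.}\label{tab:market}
\end{table}

The triplets $D_i$ drive the spiral, and the payoff of $c^3$, who belongs to all three, is the height. The other seven triplets of block $i$ are rules in the sense of Example~\ref{ex:one}; $F_i$ and $H_i$ reach into block $i+1$. In $B$ every payoff is at most $100$, and an agent who receives $100$ leaves $0$ to both partners. We use these two facts constantly.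

We need a supply of core points. Table~\ref{tab:sym} lists ten vectors that take the same values in the three blocks, so that subscripts can be dropped, together with their sums on the off-diagonal triplets. Agents not listed belong to no off-diagonal triplet and receive $0$, except that $Z^K(c^1)=88$ and $Z^L(c^1)=91$. The vector $W^\lambda$ gives $0$ to all members of the triplets of type $\lambda$ (a dash) and $100$ to every other diagonal triplet. The points $Z^K,Z^L,Z^H$ lie in $B$, and the table shows that they lie in $C$. The same holds for the point $X$ obtained from $W^c$ by setting $X(c^1)=100$.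

\begin{table}[ht]
\centering
\small
\begin{tabular}{l|rrrrrrr|rrr}
\hline
 & $W^c$ & $W^a$ & $W^b$ & $W^k$ & $W^\ell$ & $W^q$ & $W^r$ & $Z^K$ & $Z^L$ & $Z^H$\\
\hline
$c^3$ & -- & 100 & 100 & 100 & 100 & 100 & 100 & 12 & 9 & 100\\
$a^1$ & 62 & -- & 50 & 50 & 50 & 50 & 50 & 99 & 90 & 100\\
$a^2$ & 38 & -- & 50 & 50 & 50 & 50 & 50 & 1 & 10 & 0\\
$b^1$ & 61 & 50 & -- & 100 & 50 & 100 & 100 & 100 & 98 & 100\\
$b^2$ & 39 & 50 & -- & 0 & 50 & 0 & 0 & 0 & 2 & 0\\
$k^1$ & 75 & 50 & 0 & -- & 50 & 50 & 50 & 100 & 94 & 100\\
$k^2$ & 25 & 50 & 100 & -- & 50 & 50 & 50 & 0 & 6 & 0\\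
$\ell^1$ & 72 & 50 & 100 & 50 & -- & 50 & 50 & 99 & 100 & 99.5\\
$\ell^3$ & 28 & 50 & 0 & 50 & -- & 50 & 50 & 1 & 0 & 0.5\\
$q^1$ & 47 & 0 & 0 & 50 & 50 & -- & 0 & 99 & 94 & 99.5\\
$q^3$ & 53 & 100 & 100 & 50 & 50 & -- & 100 & 1 & 6 & 0.5\\
$r^1$ & 0 & 0 & 0 & 0 & 0 & 0 & -- & 0 & 0 & 0.5\\
$r^2$ & 86 & 50 & 100 & 50 & 100 & 100 & -- & 99 & 96 & 99.5\\
$r^3$ & 14 & 50 & 0 & 50 & 0 & 0 & -- & 1 & 4 & 0\\
\hline
$D\ (101)$ & 101 & 150 & 150 & 150 & 200 & 150 & 150 & 111 & 101 & 200\\
$K\ (113)$ & 113 & 150 & 150 & 150 & 200 & 200 & 200 & 113 & 113 & 200\\
$L\ (111)$ & 111 & 200 & 200 & 150 & 150 & 150 & 150 & 111 & 111 & 199.5\\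
$Q\ (100)$ & 100 & 100 & 100 & 100 & 100 & 100 & 100 & 100 & 100 & 100\\
$R\ (200)$ & 200 & 200 & 200 & 200 & 200 & 200 & 200 & 200 & 200 & 200\\
$A\ (100)$ & 101 & 100 & 150 & 100 & 100 & 100 & 100 & 100 & 100 & 100\\
$F\ (100)$ & 100 & 150 & 100 & 150 & 100 & 150 & 150 & 101 & 108 & 100\\
$H\ (1)$ & 66 & 50 & 50 & 100 & 50 & 100 & 100 & 2 & 10 & 1\\
\hline
\end{tabular}
\caption{Vectors with equal payoffs in the three blocks (top) and their sums on the off-diagonal triplets, whose values are in parentheses (bottom). A dash counts as $0$.}\label{tab:sym}
\end{table}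

\begin{lemma}\label{lem:free}
The diagonal matching of $\Gamma$ is free.
\end{lemma}

\begin{proof}
Let $T$ be a diagonal triplet of type $\lambda$ and let $y\ge 0$ on $T$ with $y(T)=100$. Let $z$ agree with $W^\lambda$ outside the triplets of type $\lambda$, and let it divide $100$ within each triplet of type $\lambda$ as $y$ does. Then $z\in B$ and $z\ge W^\lambda$, so $z(t)\ge W^\lambda(t)\ge v(t)$ for every off-diagonal $t$ by Table~\ref{tab:sym}.
\end{proof}

So Proposition~\ref{prop:sandwich} and Lemma~\ref{lem:force} apply to $\Gamma$: the worth of $N$ is $1900$, the core is $C\ne\emptyset$, and every agent obtains the full value of its diagonal triplet at some core point.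

One more family of core points is needed, as the endpoint $Z^*$ in Lemma~\ref{lem:force}. For $j\in\mathbb Z_3$ the point $Z^*_j$ is given in the left half of Table~\ref{tab:asym}, and the sums there show that $Z_j^*\in C$. It cannot be taken symmetric: we want it to take the values $(100,0,0)$ on $A_j$ and $(0,1,0)$ on $H_j$, which means $Z_j^*(a_j^2)=0$ and $Z_j^*(a_{j+1}^2)=1$.

\begin{table}[ht]
\centering
\small
\begin{tabular}{l|rrr|rrr}
\hline
 & \multicolumn{3}{c|}{$Z_j^*$} & \multicolumn{3}{c}{$e_i(\tau)$}\\
block & $j$ & $j+1$ & $j+2$ & $i$ & $i+1$ & $i+2$\\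
\hline
$c^3$ & \multicolumn{3}{c|}{100} & \multicolumn{3}{c}{$\tau$}\\
$a^1,a^2$ & $100,0$ & $99,1$ & $99,1$ & $100,0$ & $99,1$ & $62,38$\\
$b^1,b^2$ & $100,0$ & $100,0$ & $100,0$ & $99+\tau,\,1-\tau$ & $100,0$ & $61,39$\\
$k^1,k^2$ & $100,0$ & $99,1$ & $99,1$ & $100,0$ & $100,0$ & $75,25$\\
$\ell^1,\ell^3$ & $100,0$ & $99,1$ & $99,1$ & $100,0$ & $100,0$ & $72,28$\\
$q^1,q^3$ & $100,0$ & $100,0$ & $100,0$ & $100,0$ & $100,0$ & $47,53$\\
$r^2,r^3$ & $100,0$ & $100,0$ & $100,0$ & $100,0$ & $0,100$ & $86,14$\\
\hline
$D\ (101)$ & 200 & 199 & 199 & $101$ & $[99+\tau]$ & $101+\tau$\\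
$K\ (113)$ & 200 & 200 & 200 & $[100+\tau]$ & $[101+\tau]$ & $113+\tau$\\
$L\ (111)$ & 200 & 199 & 199 & $[101]$ & $[100+\tau]$ & $111+\tau$\\
$Q\ (100)$ & 100 & 102 & 102 & $100$ & $100$ & $100$\\
$R\ (200)$ & 200 & 200 & 200 & $[199+\tau]$ & $[100]$ & $200$\\
$A\ (100)$ & 100 & 100 & 100 & $100$ & $199$ & $101$\\
$F\ (100)$ & 100 & 101 & 101 & $100$ & $161$ & $138+\tau$\\
$H\ (1)$ & 1 & 2 & 1 & $1$ & $38$ & $28$\\
\hline
\end{tabular}
\caption{The core point $Z_j^*$ and the test point $e_i(\tau)$, $0\le\tau<1$, block by block. Unlisted payoffs are $0$, except that $e_i(\tau)$ gives $100-\tau$ to $c^1$. The sums for $F$ and $H$ take $b^1$ and $a^2$ from the next block. Sums below the value of the triplet are in brackets.}\label{tab:asym}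
\end{table}

\section{The spiral in $\Gamma$}\label{sec:proof}

\subsection*{The three families}
For $i\in\mathbb Z_3$ let $P_i$ be the set of $x\in B$ with
\begin{equation}\label{eq:P}
x(a_i^1)=100,\quad x(b_i^2)>0,\quad x(D_i)\le 101,\qquad x(a_{i+1}^1)\le 99,\quad x(b_{i+1}^2)=0 .
\end{equation}
The first three conditions make $x$ strong and affordable on $D_i$; the last two make it weak on $D_{i+1}$. For $x\in P_i$ put $\gamma(x)=x(c^3)$. The first three conditions give $\gamma(x)\le 1-x(b_i^2)<1$, so $\gamma$ takes values in $\Delta=[0,1)$.

This is where the third sector matters. The agent $a_i^1$ says which family is strong and $c^3$ records the height. If $D_i$ were only the pair of these two agents, then $x(a_i^1)=100$ and $x(D_i)\le101$ would allow the closed range $x(c^3)\le 1$, and we saw in Section~\ref{sec:spiral} that a closed range has a stable top. The third member $b_i^2$ must receive a positive amount in order to dominate a point where it receives $0$, and this removes the height $1$.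

\begin{lemma}\label{lem:S1}
If $x\in P_{i+1}$, $y\in P_i$ and $\gamma(y)<\gamma(x)$, then $x$ dominates $y$.
\end{lemma}

\begin{proof}
On $D_{i+1}=(a^1_{i+1},b^2_{i+1},c^3)$ we have $x(a^1_{i+1})=100>99\ge y(a^1_{i+1})$, $x(b^2_{i+1})>0=y(b^2_{i+1})$ and $x(c^3)>y(c^3)$, while $x(D_{i+1})\le 101=v(D_{i+1})$.
\end{proof}

\subsection*{Test points}
A general point of $P_i$ may be dominated via many triplets, about which (S2) could say nothing. We need points of $P_i$, at every height, that are vulnerable via $D_{i+1}$ alone. For $\tau\in[0,1)$ let $e_i(\tau)$ be the point in the right half of Table~\ref{tab:asym}. It is strong in block $i$ and weak in block $i+1$; in block $i+2$ it copies $X$, which satisfies the inequalities for $D$, $K$, $L$ without help from $c^3$. Each diagonal triplet receives $100$, and the five conditions \eqref{eq:P} read $100=100$, $1-\tau>0$, $101\le101$, $99\le99$, $0=0$. So $e_i(\tau)\in P_i$ and $\gamma(e_i(\tau))=\tau$.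

\begin{lemma}\label{lem:only}
If $x\in B$ dominates $e=e_i(\tau)$, then it does so via $D_{i+1}$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:tuple}, $x$ dominates $e$ via a triplet $t$ of positive value. It is not diagonal, since $x(T)=e(T)$ for diagonal $T$. It satisfies $e(t)<x(t)\le v(t)$, so by Table~\ref{tab:asym} it is one of the seven triplets $K_i$, $L_i$, $R_i$, $D_{i+1}$, $K_{i+1}$, $L_{i+1}$, $R_{i+1}$. No member of $t$ receives $100$ at $e$, since $x\le100$. This excludes $K_i$, $L_i$, $R_i$ through $k_i^1$, $\ell_i^1$, $r_i^2$, and $K_{i+1}$, $L_{i+1}$, $R_{i+1}$ through $k^1_{i+1}$, $\ell^1_{i+1}$, $b^1_{i+1}$.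
\end{proof}

\subsection*{The forcing chain}
Let $j=i+1$. A point $x$ that dominates $e_i(\tau)$ via $D_j$ satisfies only the loose conditions $x(a_j^1)>99$, $x(b_j^2)>0$, $x(D_j)\le101$. To place it in $P_j$ we must sharpen the first to $x(a_j^1)=100$ and show that $x$ is weak in block $j+1$. These are the tasks of $A_j$, $F_j$ and $H_j$, rules that act once the agents $k_j^2,\ell_j^3,r_j^1,r_j^3$ receive exactly $0$. To create zeros we force partners up to $100$. The triplets $K_j$ and $L_j$ start the process from the fact that $a_j^2$, $b_j^2$, $c^3$ receive little, and $Q_j$ continues it.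

There is a danger: $e_i(\tau)$ itself pays little to $a_j^2,b_j^2,c^3$ and only $99$ to $a_j^1$, so the rule $A_j$ must not act on it, or Lemma~\ref{lem:only} would fail. The chain therefore passes through $R_j$, the triplet of value $200$ that is switched off when $b_j^1$ receives $100$. This is the case at $e_i(\tau)$, which may then pay $100$ to $r_j^3$ and so satisfy the inequalities for $A_j$ and $F_j$. It is not the case at $x$, where $x(b_j^2)>0$.

\begin{lemma}\label{lem:key}
Let $x\in B$ be dominated by no element of $C$, and suppose that $x(a_j^1)>99$, $x(b_j^2)>0$ and $x(D_j)\le 101$. Then $x\in P_j$.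
\end{lemma}

\begin{proof}
The hypotheses give
\[
x(a_j^2)\le100-x(a_j^1)<1,\qquad x(b_j^2)+x(c^3)<2,\qquad x(b_j^1)<100 .
\]
We apply Lemma~\ref{lem:force} seven times. In each step we give the values of $Z^*$ and $Z$ on the triplet, read from Tables~\ref{tab:sym} and~\ref{tab:asym}; their sums equal the value of the triplet, so both points are tight. A conclusion $x(g)\ge100$ means $x(g)=100$ and gives $0$ to the partners of $g$.
\begin{enumerate}
\item $K_j=(k_j^1,a_j^2,c^3)$, with $Z^*=Z=Z^K$ equal to $(100,1,12)$. Since $x(a_j^2)<1$ and $x(c^3)<12$, we get $x(k_j^1)=100$ and $x(k_j^2)=0$.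
\item $L_j=(\ell_j^1,b_j^2,c^3)$, with $Z^*=Z=Z^L$ equal to $(100,2,9)$. Since $x(b_j^2)<2$ and $x(c^3)<9$, we get $x(\ell_j^1)=100$ and $x(\ell_j^3)=0$.
\item $Q_j=(q_j^1,k_j^2,\ell_j^3)$, with $Z_j^*$ equal to $(100,0,0)$ and $X$ equal to $(47,25,28)$. Since $x(k_j^2)=x(\ell_j^3)=0$, we get $x(q_j^1)=100$ and $x(q_j^3)=0$.
\item $R_j=(b_j^1,r_j^2,q_j^3)$, with $Z_j^*$ equal to $(100,100,0)$ and $X$ equal to $(61,86,53)$. Since $x(b_j^1)<100$ and $x(q_j^3)=0$, we get $x(r_j^2)=100$ and $x(r_j^1)=x(r_j^3)=0$.
\item $A_j=(a_j^1,k_j^2,r_j^3)$, with $Z_j^*$ equal to $(100,0,0)$ and $Z^L$ equal to $(90,6,4)$. Since $x(k_j^2)=x(r_j^3)=0$, we get $x(a_j^1)=100$.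
\item $F_j=(b_{j+1}^1,k_j^2,r_j^3)$, with $Z_j^*$ equal to $(100,0,0)$ and $X$ equal to $(61,25,14)$. The same two zeros give $x(b_{j+1}^1)=100$, so $x(b_{j+1}^2)=0$.
\item $H_j=(r_j^1,a_{j+1}^2,\ell_j^3)$, with $Z_j^*$ equal to $(0,1,0)$ and $Z^H$ equal to $(0.5,0,0.5)$. Since $x(r_j^1)=x(\ell_j^3)=0$, we get $x(a_{j+1}^2)\ge1$, so $x(a_{j+1}^1)\le99$.
\end{enumerate}
Steps 5, 6, 7 and the hypotheses $x(b_j^2)>0$, $x(D_j)\le101$ are the five conditions \eqref{eq:P} for $P_j$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:three}]
The core $C$ of $\Gamma$ is nonempty. Let $V\subseteq I$ be internally stable with $C\subseteq V$; by \eqref{eq:core-in-V} every stable set is of this kind. We apply Lemma~\ref{lem:spiral} with $\Omega=I$ and $\Delta=[0,1)$, which has no largest element. Condition (S1) is Lemma~\ref{lem:S1}. For (S2), let $x\in V$ dominate $e_i(\tau)$. By Proposition~\ref{prop:sandwich}, $x\in B$ and no element of $C$ dominates $x$. By Lemma~\ref{lem:only} the domination is via $D_{i+1}$, on which $e_i(\tau)$ takes the values $(99,0,\tau)$. Hence $x(a^1_{i+1})>99$, $x(b^2_{i+1})>0$, $x(c^3)>\tau$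 and $x(D_{i+1})\le101$, and Lemma~\ref{lem:key} gives $x\in P_{i+1}$. So $V$ is not externally stable.
\end{proof}

\begin{remark}
The proof gives more than the theorem states. External stability is used only for points of $C$ and for the test points: no internally stable set $V\subseteq I$ with $V\supseteq C$ dominates all those points $e_i(\tau)$, $i\in\mathbb Z_3$, $\tau\in[0,1)$, that lie outside $V$.
\end{remark}

\section{More than three sectors}\label{sec:m}

Fix $m\ge3$ and $n_1,\dots,n_m\ge19$. We replace each agent of the third sector by a team with one member in each of the sectors $3,\dots,m$. Sums over tuples then behave as before. The new point is that domination requires a strict gain for \emph{every} member of a team, so the height becomes a vector, and the core points used for forcing must be split within teams with some care.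

\begin{proof}[Proof of Theorem~\ref{thm:m}]
\emph{The market.} Keep sectors $1$ and $2$ of $\Gamma$. For each agent $g^3$ of the third sector of $\Gamma$ (so $g$ stands for $c$ or some $\lambda_i$), take agents $g^3,\dots,g^m$, with $g^s$ in sector $s$; they form the \emph{team} of $g^3$. For each triplet $t=(h,h',g^3)$ of positive value in $\Gamma$, give the tuple $\hat t=(h,h',g^3,\dots,g^m)$ the value $v(t)$. Add further agents to reach the sizes $n_1,\dots,n_m$, and give all remaining tuples the value $0$. Let $\hat\mu$ consist of the $19$ tuples $\hat T$, and let $\hat B,\hat C$ be the sets of Section~\ref{sec:sieve} for $\hat\mu$; in $\hat B$ the added agents receive $0$.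

For a payoff vector $x\ge0$ of the new market define $\bar x$ on the agents of $\Gamma$ by $\bar x=x$ on sectors $1,2$ and $\bar x(g^3)=\sum_{s=3}^m x(g^s)$. Then $x(\hat t)=\bar x(t)$. Hence, if $x$ vanishes on the added agents, then $x\in\hat B$ if and only if $\bar x\in B$, and $x\in\hat C$ if and only if $\bar x\in C$; and $x$ is tight at $\hat t$ if and only if $\bar x$ is tight at $t$. A \emph{lift} of $y\in B$ is a point $x\in\hat B$ with $\bar x=y$; each amount $y(g^3)$ may be split within its team in any nonnegative way. The \emph{even} lift splits every such amount equally.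

\emph{Freeness.} Let $y\ge0$ on $\hat T$ with $y(\hat T)=100$. By Lemma~\ref{lem:free} some $z\in C$ agrees with $\bar y$ on $T$, and a lift of $z$ that splits the team in $\hat T$ as $y$ does lies in $\hat C$ and agrees with $y$ on $\hat T$. So $\hat\mu$ is free. Let $V$ be a stable set. By Proposition~\ref{prop:sandwich}, $V\subseteq\hat B$ and no element of $V$ is dominated by an element of $\hat C$.

\emph{The spiral.} Let $\hat P_i=\{x\in\hat B:\bar x\in P_i\}$ and $\gamma(x)=(x(c^3),\dots,x(c^m))$. On $\hat P_i$ the coordinates of $\gamma(x)$ sum to $\bar x(c^3)<1$, so $\gamma$ maps into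
\[
\Delta=\Big\{\tau=(\tau_3,\dots,\tau_m)\ge 0:\ |\tau|<1\Big\},\qquad |\tau|=\tau_3+\dots+\tau_m .
\]
Write $\tau<\sigma$ if $\tau_s<\sigma_s$ for all $s$. This relation is transitive, and adding $(1-|\tau|)/(m-1)$ to each of the $m-2$ coordinates of $\tau$ gives $\sigma\in\Delta$ with $\tau<\sigma$. Let $\hat e_i(\tau)\in\hat P_i$ be the lift of $e_i(|\tau|)$ that gives $\tau_s$ to $c^s$ and splits the other teams equally.

\emph{Condition} (S1). If $x\in\hat P_{i+1}$, $y\in\hat P_i$ and $\gamma(y)<\gamma(x)$, then $x>y$ at $a_{i+1}^1$ and $b_{i+1}^2$ by \eqref{eq:P} and at $c^3,\dots,c^m$ by assumption, and $x(\hat D_{i+1})\le101$. So $x$ dominates $y$ via $\hat D_{i+1}$.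

\emph{Condition} (S2). Let $x\in V$ dominate $\hat e_i(\tau)$; by Lemma~\ref{lem:tuple} it does so via some $\hat t$. The proof of Lemma~\ref{lem:only} uses only sums over tuples, which lifting preserves, and six agents with payoff $100$, all in sectors $1$ and $2$, whose payoffs lifting does not split. So $\hat t=\hat D_j$ with $j=i+1$, and we get $x(a_j^1)>99$, $x(b_j^2)>0$, $\tau_s<x(c^s)$ for all $s$, and $x(\hat D_j)\le 101$. Consequently $x(a_j^2)<1$, $x(b_j^2)+\bar x(c^3)<2$ and $x(b_j^1)<100$.

It remains to run the seven steps of Lemma~\ref{lem:key} with Lemma~\ref{lem:force} in the new market. In Step 1 take for $Z^*=Z$ a lift of $Z^K$ that gives $c^s$ the amount $x(c^s)+(12-\bar x(c^3))/(m-2)$; these amounts sum to $12$ and exceed $x(c^s)$ because $\bar x(c^3)<2$. In Step 2 do the same with $Z^L$ and $9$ in place of $12$. In Steps 3--7 use the even lifts of $Z_j^*$, $X$, $Z^L$, $Z^H$. The third-sector members of $Q_j,R_j,A_j,F_j,H_j$ are $\ell_j^3,q_j^3,r_j^3,r_j^3,\ell_j^3$. When a step is reached, $x$ gives $0$ to the whole team of that member, because the team lies in one diagonal tuple with $\ell_j^1$,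 $q_j^1$ or $r_j^2$, already forced to $100$; and the even lift of $Z$ is positive on the whole team, because $Z$ is positive at that member ($28$, $53$, $4$, $14$, $0.5$ in turn). The members in sectors $1$ and $2$ are treated as before. Each step therefore yields the same conclusion, and $x\in\hat P_{j}$ with $\tau<\gamma(x)$.

By Lemma~\ref{lem:spiral}, $V$ is not stable, a contradiction.
\end{proof}

\begin{thebibliography}{9}

\bibitem{NR}
N\'u\~nez and Rafels, \emph{Von Neumann--Morgenstern solutions in the assignment market}, J. Econ. Theory 148 (2013) 1282--1291.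

\bibitem{UB}
\emph{Universitat de Barcelona}, \texttt{https://tdx.cat/\allowbreak bitstream/\allowbreak handle/\allowbreak 10803/\allowbreak 402148/\allowbreak ATAY\_PhD\_THESIS.pdf?\allowbreak isAllowed=y\&\allowbreak sequence=1}

\end{thebibliography}
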